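# Filtering an individual sequence without coins

## 1. The guess that coins are needed

A sequence of letters, about which we assume nothing, is sent through a noisy channel. At each time we see one more noisy output and must estimate the current clean letter. We want to do, on average, as well as the best member of a given finite list of estimation schemes, whatever the clean sequence is. If we may toss coins, this can be done. May we throw the coins away?

The natural first guess is that we may not. A deterministic scheme is fixed in advance, so the clean sequence can be chosen against it; a scheme that tosses coins cannot be anticipated in the same way. To test the guess we need precise terms.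

**Setting.** Let $\mathcal A$ (clean letters), $\mathcal Z$ (noisy letters as outputs) and $\hat{\mathcal A}$ (estimates) be finite sets, and let $\Lambda:\mathcal A\times\hat{\mathcal A}\to[0,\infty)$ be a loss function. An arbitrary deterministic sequence $x_1,x_2,\dots\in\mathcal A$ goes through a known memoryless channel with transition matrix $\Pi=\{\Pi(a,z)\}$: the outputs $Z_1,Z_2,\dots$ are independent and $Z_t\sim\Pi(x_t,\cdot)$. The standing assumption of this setting is that the rows of $\Pi$ are linearly independent. The setting is called semi-stochastic: the noise is random, the clean sequence is not.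

**Definition (filter).** A deterministic filter is a sequence of maps $\hat X_t:\mathcal Z^t\to\hat{\mathcal A}$; its estimate of $x_t$ is $\hat X_t(Z^t)$, where $Z^t=(Z_1,\dots,Z_t)$. A randomized filter may also use auxiliary randomness $U$ independent of the channel noise. Its normalized loss is
$$L^n_{\hat{\mathbf X}}=\frac1n\sum_{t=1}^n\Lambda\big(x_t,\hat X_t(Z^t)\big),$$
and $E$ is the expectation over the noise and, if present, over $U$.

**Definition (competing).** A reference class $\mathcal G$ is a finite set of deterministic filters. A filter $\hat{\mathbf X}$ successfully competes with $\mathcal G$ if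
$$\limsup_{n\to\infty}\ \max_{x^n\in\mathcal A^n}\Big[EL^n_{\hat{\mathbf X}}-\min_{\hat{\mathbf X}'\in\mathcal G}EL^n_{\hat{\mathbf X}'}\Big]\le0 .$$

For an example, take $\mathcal A=\mathcal Z=\hat{\mathcal A}=\{0,1\}$, the Hamming loss $\Lambda(x,\hat x)=\mathbf 1\{x\ne\hat x\}$, and the binary symmetric channel that flips each letter with probability $\delta\in(0,\frac12)$. Its rows $(1-\delta,\delta)$ and $(\delta,1-\delta)$ are independent, since the determinant is $1-2\delta\neq0$. Let $\mathcal G$ consist of "always $0$", "always $1$" and "say what you see". Their expected losses on $x^n$ are the fraction of ones in $x^n$, the fraction of zeros in $x^n$, and $\delta$. To compete means to be asymptotically no worse than the smallest of these three numbers, uniformly in $x^n$.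

Two facts are given with the problem, and may be used.

**Fact (i).** For every finite class $\mathcal G$ of deterministic filters, some randomized filter successfully competes with $\mathcal G$; its excess expected loss is at most $\ell_{\max}\sqrt{\ln|\mathcal G|/(2n)}$, with $\ell_{\max}$ depending on $\Lambda$ and $\Pi$.

**Fact (ii).** For some reference classes, for example the class of symbol-by-symbol filters $\hat X_t=g(Z_t)$, there exist deterministic filters that successfully compete.

The problem, from the text "How To Filter An 'Individual Sequence With Feedback'", asks whether, for every choice of $\mathcal A,\mathcal Z,\hat{\mathcal A},\Lambda,\Pi$ (independent rows) and every finite $\mathcal G$, some deterministic filter successfully competes with $\mathcal G$.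

## 2. Three channels by hand: blind, perfect, symmetric

**The blind channel.** Let us first ignore the assumption on the rows and let the two letters $0,1$ produce the same output with certainty. The filter sees nothing, and a deterministic filter plays a fixed sequence of estimates. With Hamming loss and $\mathcal G=\{\text{always }0,\text{always }1\}$, the sequence $x^n$ that differs from the estimates everywhere gives loss $1$, while the better constant has loss at most $\frac12$. This looks like support for the guess, but it is not: no randomized filter competes here either. If a randomized filter plays $1$ at time $t$ with probability $r_t$, its excess is $\frac1n\sum_{t\le n} r_t$ on $0^n$ and $1-\frac1n\sum_{t\le n} r_t$ on $1^n$, and one of the two is at least $\frac12$. To see coins help we must change the loss.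

**Lemma 1.** Suppose that $a\ne a'$ are letters with $\Pi(a,\cdot)=\Pi(a',\cdot)$ equal to the point mass at some $z$. Then there are $\hat{\mathcal A},\Lambda$ and a class $\mathcal G$ of two deterministic filters such that a randomized filter successfully competes with $\mathcal G$, but every deterministic filter $D$ has
$$\max_{x^n}\Big[EL^n_D-\min_{\mathcal G}EL^n_{\hat{\mathbf X}'}\Big]\ge\tfrac14\quad\text{for every }n.$$

*Proof.* Let $\hat{\mathcal A}=\{0,1,2,3\}$ with
$$\big(\Lambda(a,\hat x),\Lambda(a',\hat x)\big)=(\tfrac12,1),\ (1,\tfrac12),\ (0,1),\ (1,0)\qquad\text{for }\hat x=0,1,2,3,$$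
and $\Lambda(c,\cdot)=0$ for all other letters $c$. Let $\mathcal G$ consist of the constant filters $0$ and $1$. The randomized filter that plays $2$ or $3$ with probability $\frac12$ each has expected loss $\frac12$ on $a$, $\frac12$ on $a'$, and $0$ on other letters. On each letter this is at most the loss of either member of $\mathcal G$, so its excess is never positive and it competes.

Let $D$ be deterministic. On every $x^n\in\{a,a'\}^n$ the output is $(z,\dots,z)$, so $D$ plays the same fixed sequence of estimates. Each of the four estimates has loss $1$ on $a$ or on $a'$, so we can choose $x^n\in\{a,a'\}^n$ with $L^n_D=1$. If $\alpha$ is the fraction of $a$'s in this $x^n$, the two members of $\mathcal G$ have losses $\frac\alpha2+(1-\alpha)=1-\frac\alpha2$ and $\alpha+\frac{1-\alpha}2=\frac{1+\alpha}2$. Their sum is $\frac32$, so the smaller one is at most $\frac34$, and the excess of $D$ is at least $\frac14$. $\square$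

So the guess is right for such channels. Linear independence excludes them.

**The perfect channel.** Let $\mathcal Z=\mathcal A$ and $Z_t=x_t$. The filter sees $x_t$ before it must estimate it, and plays a minimizer of $\Lambda(x_t,\cdot)$. This is deterministic and beats everything. The guess fails.

**The symmetric channel.** Here the filter does not know $x_t$. Take the crudest randomized filter: toss a fair coin at each time. With Hamming loss it loses $\frac12$ at each time, for every $x^n$. Consider the deterministic filter that plays the parity $Z_1\oplus\cdots\oplus Z_t$. If $B_s$ is the indicator that letter $s$ was flipped, this parity equals $(x_1\oplus\cdots\oplus x_t)\oplus(B_1\oplus\cdots\oplus B_t)$. With $r=1-2\delta$ we have $E(-1)^{B_1+\cdots+B_t}=r^t$, so the second bracket equals $1$ with probability $\frac12(1-r^t)$. Hence, for every $x^t$, the expected loss at time $t$ differs from $\frac12$ by exactly $\frac12r^t$ in absolute value, and over all times the excess over the coin-tossing filter is at most $\sum_{t\ge1}\frac12r^t=\frac{1-2\delta}{4\delta}$ in total, that is, $O(1/n)$ after normalization. The channel noise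 has served as the coin.

The guess therefore fails in the two cases where the rows are independent. It fails in general.

## 3. What will be proved

Let $\lambda=\max\Lambda$. If $\lambda=0$ all losses vanish and every statement below is trivial, so assume $\lambda>0$.

**Definition (noiseless and noisy letters).** $\mathcal A_0$ is the set of letters $a$ whose row $\Pi(a,\cdot)$ is a point mass; the location of that mass is $\zeta(a)$. The letters in $\mathcal A_1=\mathcal A\setminus\mathcal A_0$ are noisy. Put $N=\zeta(\mathcal A_0)\subseteq\mathcal Z$.

We use two hypotheses.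

**(H1)** $\zeta$ is injective on $\mathcal A_0$: no two letters share a point-mass row.

**(H2)** $\Pi(b,\mathcal Z\setminus N)>0$ for every $b\in\mathcal A_1$: every noisy letter has a chance to produce an output that no noiseless letter can produce.

The running example is the Z-channel: $\mathcal A=\mathcal Z=\{0,1\}$, letter $0$ always gives output $0$, and letter $1$ gives output $1$ with probability $1-\delta$ and output $0$ with probability $\delta$, where $0<\delta<1$. Here $\mathcal A_0=\{0\}$, $\mathcal A_1=\{1\}$, $N=\{0\}$, and $\Pi(1,\mathcal Z\setminus N)=1-\delta>0$. An output $1$ proves that the clean letter was noisy; an output $0$ proves nothing.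

**Linearly independent rows imply (H1) and (H2).** Independent rows are distinct, which gives (H1). If (H2) failed for $b\in\mathcal A_1$, then $\Pi(b,\cdot)$ would be supported in $N$. By (H1) each point of $N$ is $\zeta(a)$ for exactly one $a\in\mathcal A_0$, so $\Pi(b,\cdot)=\sum_{a\in\mathcal A_0}\Pi(b,\zeta(a))\,\Pi(a,\cdot)$. This is a linear dependence between rows, because $b\notin\mathcal A_0$.

**Theorem 1.** Assume (H1) and (H2), in particular whenever the rows of $\Pi$ are linearly independent. There is a constant $C$ depending only on $\Pi,\lambda,|\mathcal A|$ such that for every randomized filter $R$ there is a deterministic filter $D$ with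
$$EL^n_D\le EL^n_R+\frac{C(1+\ln n)}n\qquad\text{for all }n\ge1,\ x^n\in\mathcal A^n .$$

**Corollary.** Let the rows of $\Pi$ be linearly independent and let $\mathcal G$ be a finite reference class. Then some deterministic filter successfully competes with $\mathcal G$. So randomization is not needed.

*Proof of the Corollary from Theorem 1.* By Fact (i) some randomized $R$ successfully competes with $\mathcal G$. Take the $D$ of Theorem 1. For each $x^n$ subtract $\min_{\mathcal G}EL^n_{\hat{\mathbf X}'}$ from both sides and maximize over $x^n$:
$$\max_{x^n}\Big[EL^n_D-\min_{\mathcal G}EL^n_{\hat{\mathbf X}'}\Big]\le\max_{x^n}\Big[EL^n_R-\min_{\mathcal G}EL^n_{\hat{\mathbf X}'}\Big]+\frac{C(1+\ln n)}n .$$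
The right side has $\limsup\le0$. The excess bound $\ell_{\max}\sqrt{\ln|\mathcal G|/(2n)}$ for $R$ becomes $\ell_{\max}\sqrt{\ln|\mathcal G|/(2n)}+C(1+\ln n)/n$ for $D$. $\square$

The second theorem drops linear independence. In it $\Pi$ is an arbitrary channel matrix.

**Theorem 2.** (a) Suppose (H1) holds. Then for all $\hat{\mathcal A},\Lambda$ and every randomized filter $R$ there are a deterministic filter $D$ and a constant $C$ depending only on $\Pi,\lambda,|\mathcal A|,|\hat{\mathcal A}|$ with
$$EL^n_D\le EL^n_R+\frac{C(1+\ln n)}{\sqrt n}\qquad\text{for all }n,\ x^n .$$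
Consequently, for every reference class $\mathcal G$ (even infinite, with $\inf$ in place of $\min$), a deterministic filter successfully competes with $\mathcal G$ if and only if a randomized one does.

(b) Suppose (H1) fails. Then there are $\hat{\mathcal A},\Lambda$ and a class $\mathcal G$ of two deterministic filters such that a randomized filter successfully competes with $\mathcal G$, but every deterministic filter has $\max_{x^n}[EL^n_D-\min_{\mathcal G}EL^n_{\hat{\mathbf X}'}]\ge\frac14$ for every $n$.

So "randomization is never needed" holds for a channel exactly when no two letters share a point-mass row. Part (b) is Lemma 1. No claim is made that the rates $O(\log n/n)$ and $O(\log n/\sqrt n)$ are optimal.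

## 4. Noise as a seed, and a channel that withholds it

**What has to be matched.** Write $P_{x^t}(z^t)=\prod_{s\le t}\Pi(x_s,z_s)$. Let the randomized filter be $\hat X_t=F_t(Z^t,U)$ and put
$$q_t(\hat x|z^t)=P(F_t(z^t,U)=\hat x),\qquad \bar\Lambda_t(x,z^t)=\sum_{\hat x}q_t(\hat x|z^t)\Lambda(x,\hat x).$$
Since $U$ is independent of the noise, the expected loss of $R$ at time $t$ is $\sum_{z^t}P_{x^t}(z^t)\bar\Lambda_t(x_t,z^t)$. Only the marginals $q_t$ matter, not the way in which the choices at different times are coupled. Hence for a deterministic $D$
$$n\big(EL^n_D-EL^n_R\big)=\sum_{t=1}^n e_t(x^t),\qquad e_t(x^t)=\sum_{z^t}P_{x^t}(z^t)\big[\Lambda(x_t,D_t(z^t))-\bar\Lambda_t(x_t,z^t)\big].\tag{1}$$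

**How spread out the noise is.** Assume $\mathcal A_1\ne\emptyset$ and let $\rho=\max_{b\in\mathcal A_1}\sum_z\Pi(b,z)^2$. Then $0<\rho<1$, since $\sum_z\Pi(b,z)^2\le\max_z\Pi(b,z)<1$ for a row that is not a point mass. For the Z-channel, $\rho=\delta^2+(1-\delta)^2$. Let $k(x^t)$ be the number of $s\le t$ with $x_s\in\mathcal A_1$. Expanding the product, and noting that noiseless letters contribute a factor $1$,
$$\sum_{z^t}P_{x^t}(z^t)^2=\prod_{s\le t}\sum_z\Pi(x_s,z)^2\le\rho^{\,k(x^t)}.\tag{2}$$

**Rounding at random, once and for all.** The parity trick suggests looking for a deterministic map $\varphi_t(z^t)$ whose average over the noise imitates $q_t$. Draw the values $\varphi_t(z^t)$ independently with law $q_t(\cdot|z^t)$, before anything happens, and then freeze them. For fixed $x^t$, the resulting excess is a weighted sum of independent mean-zero variables with weights $P_{x^t}(z^t)$, and (2) says that the weights are small in square sum if $k(x^t)$ is large. The tool is Hoeffding's inequality (Hoeffding, 1963): if the $Y_i$ are independent with mean zero and $Y_i$ takes values in an interval of length $c_i$, then $P(\sum Y_i>\varepsilon)\le\exp(-2\varepsilon^2/\sum c_i^2)$.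

**Lemma 2.** Let $t\ge1$ and let $K\geq 0$ be an integer with $\rho^{-K}\ge t^5(1+\ln|\mathcal A|)$. Let $(Y_i)_{i\in I}$, $I$ finite, be independent with mean zero, each with values in an interval of length $\lambda$, and let $w_i\ge0$ with $\sum w_i^2\le\rho^K$. Then
$$P\Big(\sum_iw_iY_i>\frac\lambda{t^2}\Big)\le e^{-2t(1+\ln|\mathcal A|)}.$$

*Proof.* If all $w_i=0$ the probability is $0$. Otherwise apply Hoeffding's inequality to the variables $w_iY_i$ with $w_i>0$, with $c_i=\lambda w_i$ and $\varepsilon=\lambda/t^2$. The exponent is
$$-\frac{2\lambda^2t^{-4}}{\lambda^2\sum w_i^2}\le-2t^{-4}\rho^{-K}\le-2t(1+\ln|\mathcal A|).\qquad\square$$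

There are $|\mathcal A|^t$ sequences $x^t$, and $|\mathcal A|^te^{-2t(1+\ln|\mathcal A|)}\le e^{-2t}<1$. So if every letter is noisy, then $k(x^t)=t$, the hypothesis of Lemma 2 holds with $K=t$ for all large $t$, and one frozen map $\varphi_t$ has excess at most $\lambda/t^2$ at time $t$ for all $x^t$ simultaneously. These bounds are summable, and for such channels the problem is solved.

**Where this stops.** If noiseless letters exist, $k(x^t)$ may be $0$, and then $P_{x^t}$ is concentrated on one string: nothing is averaged. This is not just a weakness of the estimate; a map $\varphi_t$ that is good for all $x^t$ may fail to exist. Take the Z-channel, Hamming loss, and the filter $R$ that plays $1$ if $z_t=1$ and a fair coin if $z_t=0$. Let $\varphi_t$ be any map and put $f_0=\varphi_t(0^t)$, $f_1=\varphi_t(0^{t-1}1)$. On $x^t=0^t$ the only output string is $0^t$, and the excess at time $t$ is $f_0-\frac12$. On $x^t=0^{t-1}1$ the output is $0^t$ with probability $\delta$ and $0^{t-1}1$ with probability $1-\delta$; $R$ loses $\frac\delta2$, and the excess of $\varphi_t$ is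
$$\delta(1-f_0)+(1-\delta)(1-f_1)-\tfrac\delta2\ \ge\ \delta\big(\tfrac12-f_0\big).$$
If $f_0=1$, the first excess is $\frac12$; if $f_0=0$, the second is at least $\frac\delta2$. So for every $t$ some $x^t$ has excess at least $\frac\delta2$ at time $t$, and $\frac\delta2>\lambda/t^2$ for large $t$.

**What gets past it.** In this example, choose $f_0=0$: treat the ambiguous output as if the letter were noiseless. Then nothing is lost on $0^t$. Something is lost on $0^{t-1}1$, but for different $t$ these are different sequences. One sequence can make us lose again and again only by containing many noisy letters, and then some of them will show themselves by the output $1$. Once about $\log t$ of them have shown themselves, rounding works. The filter does not know $k(x^t)$, but it can count outputs outside $N$, and this count never exceeds $k(x^t)$.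

## 5. Proof of Theorem 1

If $\mathcal A_1=\emptyset$, then by (H1) $Z_t$ determines $x_t$. Let $D_t$ minimize $\Lambda(x_t,\cdot)$; its excess over any $R$ is at most $0$. From now on $\mathcal A_1\neq\emptyset$. Put
$$p=\min_{b\in\mathcal A_1}\Pi(b,\mathcal Z\setminus N)>0,\qquad M_t(z^t)=\#\{s\le t:z_s\notin N\},$$
$$K_t=\left\lceil\frac{\ln\big(t^5(1+\ln|\mathcal A|)\big)}{\ln(1/\rho)}\right\rceil,\qquad\mathcal B_t=\{z^t:M_{t-1}(z^{t-1})\ge K_t\}.$$
Positivity of $p$ is (H2). The $K_t$ are nonnegative integers, nondecreasing in $t$, with $\rho^{-K_t}\ge t^5(1+\ln|\mathcal A|)$. The set $\mathcal B_t$ consists of the strings in which enough noise has been visible before time $t$.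

**Step 1: rounding where enough noise is visible.** This step provides the estimates on $\mathcal B_t$. We claim that for each $t$ there is a map $\varphi_t:\mathcal B_t\to\hat{\mathcal A}$ such that for all $x^t\in\mathcal A^t$
$$\sum_{z^t\in\mathcal B_t}P_{x^t}(z^t)\big[\Lambda(x_t,\varphi_t(z^t))-\bar\Lambda_t(x_t,z^t)\big]\le\frac\lambda{t^2}.\tag{3}$$

Choose the values $\varphi_t(z^t)$, $z^t\in\mathcal B_t$, independently at random with $\varphi_t(z^t)\sim q_t(\cdot|z^t)$, and fix $x^t$. If $P_{x^t}$ vanishes on $\mathcal B_t$, the left side of (3) is $0$. Otherwise some $z^t\in\mathcal B_t$ has $P_{x^t}(z^t)>0$. A noiseless letter can only produce an output in $N$, so each $s$ with $z_s\notin N$ has $x_s\in\mathcal A_1$. Therefore $k(x^t)\ge M_{t-1}(z^{t-1})\ge K_t$, and by (2)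
$$\sum_{z^t\in\mathcal B_t}P_{x^t}(z^t)^2\le\rho^{k(x^t)}\le\rho^{K_t}.$$
The bracket in (3) has mean zero by the definition of $\bar\Lambda_t$, takes values in the interval $[-\bar\Lambda_t,\lambda-\bar\Lambda_t]$ of length $\lambda$, and is independent for different $z^t$. Lemma 2 with $K=K_t$ shows that (3) fails for this $x^t$ with probability at most $e^{-2t(1+\ln|\mathcal A|)}$. Summing over the $|\mathcal A|^t$ sequences, (3) fails for some $x^t$ with probability at most $e^{-2t}<1$. So some choice of $\varphi_t$ satisfies (3) for all $x^t$.

**Step 2: the filter.** This step defines $D$ on all strings. If $z^t\in\mathcal B_t$, let $D_t(z^t)=\varphi_t(z^t)$. If $z^t\notin\mathcal B_t$ and $z_t\in N$, then $z_t=\zeta(a)$ for a unique $a\in\mathcal A_0$ by (H1); let $D_t(z^t)$ be a minimizer of $\Lambda(a,\cdot)$. If $z^t\notin\mathcal B_t$ and $z_t\notin N$, let $D_t(z^t)$ be a fixed arbitrary symbol. The weights $q_t$ come from $R$ and do not depend on earlier choices of $\varphi_s$, so the times can be treated separately, and we obtain one filter that does not depend on a horizon $n$.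

**Step 3: the excess at one time.** Here we bound $e_t(x^t)$ from (1), for $t\le n$. Split the sum over $z^t$ into $\mathcal B_t$ and its complement. The part on $\mathcal B_t$ is at most $\lambda/t^2$ by (3). On the complement there are two cases. If $x_t\in\mathcal A_0$, then $Z_t=\zeta(x_t)$ with certainty, and $D_t$ minimizes $\Lambda(x_t,\cdot)$ there, so the part is at most $0$. If $x_t\in\mathcal A_1$, each bracket is at most $\lambda$, so the part is at most
$$\lambda P(M_{t-1}<K_t)\le\lambda P(M_{t-1}<K_n),$$
because $K_t\le K_n$.

**Step 4: noisy letters cannot stay unnoticed for long.** We bound the sum of these last probabilities. Since $Z_t$ is independent of $M_{t-1}$, and $P(Z_t\notin N)\ge p$ when $x_t\in\mathcal A_1$,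
$$p\sum_{t\le n:\,x_t\in\mathcal A_1}P(M_{t-1}<K_n)\le E\sum_{t\le n:\,x_t\in\mathcal A_1}\mathbf 1\{M_{t-1}<K_n\}\,\mathbf 1\{Z_t\notin N\}.$$
Inside the expectation, each nonzero term marks a time when $M$ rises by one from a value below $K_n$. At the $i$-th such time $M_{t-1}\ge i-1$, so $i-1<K_n$, that is, $i\le K_n$. Hence the right side is at most $K_n$.

**Step 5: summing up.** Adding Steps 3 and 4 over $t\le n$,
$$n\big(EL^n_D-EL^n_R\big)\le\lambda\Big(\frac{K_n}p+\sum_{t\ge1}\frac1{t^2}\Big)=\lambda\Big(\frac{K_n}p+\frac{\pi^2}6\Big),$$
and $K_n\le1+\dfrac{5\ln n+\ln(1+\ln|\mathcal A|)}{\ln(1/\rho)}$. Since $p$ and $\rho$ depend only on $\Pi$, the right side is at most $C(1+\ln n)$ with $C$ depending only on $\Pi,\lambda,|\mathcal A|$. This proves Theorem 1. $\blacksquare$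

## 6. Noisy letters that never show themselves

Now let only (H1) hold. Consider $\mathcal A=\{0,1,*\}$, $\mathcal Z=\{0,1\}$, where $0$ and $1$ are transmitted without error and $*$ produces a fair bit. Then (H1) holds, $N=\mathcal Z$, and (H2) fails. Take $\hat{\mathcal A}=\{0,1,e\}$ with
$$\Lambda(0,\cdot)=(0,1,\tfrac12),\qquad\Lambda(1,\cdot)=(1,0,\tfrac12),\qquad\Lambda(*,\cdot)=(1,1,0)$$
on $(0,1,e)$, and let $R$ play $z_t$ or $e$, each with probability $\frac12$. Its expected loss is $\frac14$ on $0$ and on $1$, and $\frac12$ on $*$.

The filter of Section 5 never leaves its cautious mode: $M_t\equiv0$, while $K_t\ge1$ as $|\mathcal A|=3$. So it always plays $z_t$, and on $*^n$ it loses $1$ per letter, an excess of $\frac12$. Always playing $e$ has excess $\frac14$ on $0^n$. Playing $z_t$ at odd times and $e$ at even times has excess $\frac12$ at every odd time and $\frac14$ at every even time on $*,0,*,0,\dots$. The schedule is known in advance, and the sequence exploits it.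

What should we ask for instead? On a stretch without $*$ we have no seed, but we know each letter, and it is enough to play $z_t$ and $e$ equally often on each letter, up to a bounded error: balance over time can replace balance at each time. On sequences with many $*$'s we do have a seed, and we want the correct marginals $q_t$ over the seed. Since the filter cannot tell the two cases apart, one construction has to do both. In the example: for each letter $a\in\{0,1\}$, alternate between $a$ and $e$ on the outputs $a$, and let the seed decide which comes first. Over the seed each play is a fair coin; along each path the plays are balanced.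

The general construction needs two additions. First, $q_t$ may charge many symbols with weights that change in time; we will split $q_t$ into two-symbol pieces with the same mean loss on $a$, and replace alternation by a counter. Second, the seed must come from the past noise, while balance needs one seed to be kept over a stretch of time. So we cut time into blocks of growing length, and let the output string before a block select the seed for the block. A noisy letter inside a block whose past is too quiet can cost the whole block, so blocks should not be long; each block costs a bounded imbalance, so there should not be many. Block $j$ will have length $j$.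

## 7. Proof of Theorem 2(a)

If $\mathcal A_1=\emptyset$, argue as at the start of Section 5. Assume $\mathcal A_1\ne\emptyset$; $\rho$, $k$, $q_t$, $\bar\Lambda_t$ are as in Section 4.

**Step 1: splitting a distribution into two-point pieces.** The purpose is to reduce general weights to pairs without changing the mean loss on a given letter. Let $q$ be a distribution on $\hat{\mathcal A}$, $g:\hat{\mathcal A}\to\mathbb R$, and $c=\sum_{\hat x}q(\hat x)g(\hat x)$. Call *atoms* the singletons $\{w\}$ with $g(w)=c$, with $\mu_{\{w\}}=\delta_w$, and the pairs $\{l,h\}$ with $g(l)<c<g(h)$, with $\mu_{\{l,h\}}$ the distribution on $\{l,h\}$ of $g$-mean $c$: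
$$\mu_{\{l,h\}}(l)=\frac{g(h)-c}{g(h)-g(l)},\qquad\mu_{\{l,h\}}(h)=\frac{c-g(l)}{g(h)-g(l)}.$$
We claim that $q=\sum_\tau\alpha_\tau\mu_\tau$ for some $\alpha_\tau\ge0$ with $\sum_\tau\alpha_\tau=1$, where $\tau$ runs over the atoms.

Since $\sum q(g-c)=0$, the number
$$\beta=\sum_hq(h)(g(h)-c)^+=\sum_lq(l)(c-g(l))^+$$
is well defined. If $\beta=0$, then $q$ charges only symbols with $g=c$; take $\alpha_{\{w\}}=q(w)$ and weight $0$ on pairs. If $\beta>0$, take
$$\alpha_{\{w\}}=q(w),\qquad\alpha_{\{l,h\}}=\frac{q(l)q(h)(g(h)-g(l))}\beta.$$
For a symbol $l$ with $g(l)<c$, the mixture gives it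
$$\sum_{h:\,g(h)>c}\alpha_{\{l,h\}}\mu_{\{l,h\}}(l)=\frac{q(l)}\beta\sum_{h:\,g(h)>c}q(h)(g(h)-c)=q(l).$$
For $h$ with $g(h)>c$ it gives $\frac{q(h)}\beta\sum_{l:\,g(l)<c}q(l)(c-g(l))=q(h)$, and for $w$ with $g(w)=c$ it gives $q(w)$. Summing $\sum_\tau\alpha_\tau\mu_\tau=q$ over all symbols gives $\sum_\tau\alpha_\tau=1$.

As a check, let $q=(\frac12,\frac14,\frac14)$ and $g=(0,1,1)$. Then $c=\frac12$, $\beta=\frac14$, both pairs containing the first symbol have $\alpha=\frac12$, and each $\mu$ is uniform on its pair: indeed $\frac12(\frac12,\frac12,0)+\frac12(\frac12,0,\frac12)=q$.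

**Step 2: blocks, seeds and counters.** We build a randomized filter $F$ with the same marginals as $R$, whose seed in each block is selected by the outputs before the block. Let $T_j=j(j+1)/2$. Block $j\ge1$ consists of the times $T_{j-1}<t\le T_j$; it has length $j$. For each $j$ and each $v\in\mathcal Z^{T_{j-1}}$ let the seed $W_v$ consist of independent uniform $[0,1)$ variables: $G_s$ for $s$ in block $j$, and $u_{a,\tau}$ for $a\in\mathcal A_0$ and $\tau$ a two-element subset of $\hat{\mathcal A}$. Let the $W_v$ be independent over $v$. For $t$ in block $j$ and $z^t$ with prefix $v=z^{T_{j-1}}$, define $F_t(z^t)=F_t(z^t;W_v)$ as follows.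

If $z_t\notin N$, use $G_t$ to draw $F_t$ from $q_t(\cdot|z^t)$, by cutting $[0,1)$ into intervals of the required lengths.

If $z_t=\zeta(a)$, where $a$ is unique by (H1), apply Step 1 with $q=q_t(\cdot|z^t)$ and $g=\Lambda(a,\cdot)$, so that $c=\bar\Lambda_t(a,z^t)$, and use $G_t$ in the same way to select an atom $\tau_t$ with probabilities $\alpha_\tau$. If $\tau_t=\{w\}$, set $F_t=w$. If $\tau_t=\tau=\{l,h\}$ with $g(l)<c<g(h)$, let $\theta_t=\mu_\tau(h)\in(0,1)$, and let $S_t$ be the sum of $\theta_s$ over all $s\le t$ in the block with $z_s=\zeta(a)$ and $\tau_s=\tau$. Which of the two symbols is $l$ and which is $h$ is decided by $\Lambda(a,\cdot)$, hence is the same at all these times, although $c$ and $\theta_s$ may vary. Set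
$$F_t=h\ \text{ if }\ \lfloor S_t+u_{a,\tau}\rfloor-\lfloor S_t-\theta_t+u_{a,\tau}\rfloor=1,\qquad F_t=l\ \text{ otherwise.}$$
As $0<\theta_t<1$, the difference is $0$ or $1$. For $\theta_s\equiv\frac12$ this is the alternation of Section 6: at the first use, $F=h$ exactly when $u_{a,\tau}\ge\frac12$, and then $h$ and $l$ alternate.

**Step 3: the marginals are exact.** This is the property used when the past noise provides a seed. We claim that for fixed $z^t$, $P(F_t(z^t)=\hat x)=q_t(\hat x|z^t)$. For $z_t\notin N$ this holds by construction. Let $z_t=\zeta(a)$. Given all the $G$'s of the block, $\tau_t$ is determined and, if it is a pair, so are $\theta_t$ and $S_t$, and they are independent of $u=u_{a,\tau_t}$. For real $s$ and $u$ uniform on $[0,1)$ we have $\lfloor s+u\rfloor=\lfloor s\rfloor+1$ with probability $s-\lfloor s\rfloor$ and $\lfloor s+u\rfloor=\lfloor s\rfloor$ otherwise, so $E\lfloor s+u\rfloor=s$. Hence the difference of floors has mean $\theta_t$, that is, it equals $1$ with probability $\theta_t$. So given the $G$'s, $F_t$ has law $\mu_{\tau_t}$; this is also true for singletons. Now average over the $G$'s: $\tau_t$ is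 a function of $G_t$ with law $\alpha$, and so $F_t$ has law $\sum_\tau\alpha_\tau\mu_\tau=q_t(\cdot|z^t)$.

**Step 4: the balance along every path.** This is the property used when no noise occurs. We claim that for every value of $W_v$, every output path, every $t$ in block $j$ and every $a\in\mathcal A_0$,
$$\sum_{\substack{T_{j-1}<s\le t\\ z_s=\zeta(a)}}\big[\Lambda(a,F_s)-\bar\Lambda_s(a,z^s)\big]\le\lambda|\hat{\mathcal A}|^2.\tag{4}$$
Sort the times by $\tau_s$. If $\tau_s$ is a singleton $\{w\}$, then $\Lambda(a,w)=\bar\Lambda_s(a,z^s)$ and the term is $0$. If $\tau_s=\tau=\{l,h\}$, then $\bar\Lambda_s(a,z^s)=(1-\theta_s)\Lambda(a,l)+\theta_s\Lambda(a,h)$, because $\mu_\tau$ has this mean; so the term equals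
$$\big(\Lambda(a,h)-\Lambda(a,l)\big)\big(\mathbf 1\{F_s=h\}-\theta_s\big).$$
At the successive times with this atom, $S_s-\theta_s$ is the previous value of the counter (initially $0$). So the indicators telescope: with $S$ the final counter value and $u=u_{a,\tau}$,
$$\sum_s\big(\mathbf 1\{F_s=h\}-\theta_s\big)=\lfloor S+u\rfloor-\lfloor u\rfloor-S=\lfloor S+u\rfloor-S\in(u-1,u]\subset(-1,1).$$
Since $0<\Lambda(a,h)-\Lambda(a,l)\le\lambda$, each pair contributes at most $\lambda$, and there are at most $|\hat{\mathcal A}|^2$ pairs.

**Step 5: freezing the seeds.** Now we make the filter deterministic. Let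
$$K_j=\left\lceil\frac{\ln\big(T_j^5(1+\ln|\mathcal A|)\big)}{\ln(1/\rho)}\right\rceil,$$
which is nondecreasing in $j$ and is now indexed by blocks. We claim that for each $j$ there are fixed values $w_v$ of the seeds $W_v$, $v\in\mathcal Z^{T_{j-1}}$, such that for all $t$ in block $j$ and all $x^t$ with $k(x^{T_{j-1}})\ge K_j$,
$$\sum_{z^t}P_{x^t}(z^t)\big[\Lambda(x_t,F_t(z^t))-\bar\Lambda_t(x_t,z^t)\big]\le\frac\lambda{t^2}.\tag{5}$$

Fix such $t$ and $x^t$ and group the strings $z^t$ by their prefix $v$. The left side of (5) is $\sum_vP_{x^{T_{j-1}}}(v)\,Y_v$ with
$$Y_v=\sum_{z_{T_{j-1}+1},\dots,z_t}\ \prod_{s=T_{j-1}+1}^t\Pi(x_s,z_s)\,\big[\Lambda(x_t,F_t(z^t;W_v))-\bar\Lambda_t(x_t,z^t)\big],\qquad z^t\text{ with prefix }v.$$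
$Y_v$ depends only on $W_v$, so the $Y_v$ are independent. They have mean zero by Step 3. In $Y_v$ the weighted average of $\Lambda(x_t,F_t)$ lies in $[0,\lambda]$ and the weighted average of $\bar\Lambda_t$ is a constant, so $Y_v$ lies in an interval of length $\lambda$. By (2), $\sum_vP_{x^{T_{j-1}}}(v)^2\le\rho^{k(x^{T_{j-1}})}\le\rho^{K_j}$, and $\rho^{-K_j}\ge T_j^5(1+\ln|\mathcal A|)\ge t^5(1+\ln|\mathcal A|)$. Lemma 2 with $K=K_j$ shows that (5) fails for this $x^t$ with probability at most $e^{-2t(1+\ln|\mathcal A|)}$. Summing over at most $|\mathcal A|^t$ sequences $x^t$ and over the $t$ in the block, the probability of any failure is at most $\sum_{t\ge1}e^{-2t}=\frac1{e^2-1}<1$. So suitable values $w_v$ exist. Define the deterministic filter $D_t(z^t)=F_t(z^t;w_v)$.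

**Step 6: three kinds of blocks.** We add up the excess (1) block by block. Fix $n$ and $x^n$ and let $J$ be the block containing $n$. Then $(J-1)^2\le J(J-1)=2T_{J-1}<2n$, so $J\le1+\sqrt{2n}$. Consider the blocks $j\le J$, the last one cut off at $n$; statements about the letters of the last block refer to its part up to $n$.

*Kind I: $k(x^{T_{j-1}})\ge K_j$.* By (5) the total excess of all these blocks is at most $\lambda\sum_tt^{-2}\le\lambda\pi^2/6$.

*Kind II: $k(x^{T_{j-1}})<K_j$ and the block contains a noisy letter.* The excess at each time is at most $\lambda$, so the block contributes at most $\lambda j\le\lambda J$. Before the $i$-th block of this kind there have been $i-1$ blocks each containing a noisy letter, so $i-1\le k(x^{T_{j-1}})<K_j\le K_J$ and $i\le K_J$. There are at most $K_J$ such blocks.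

*Kind III: $k(x^{T_{j-1}})<K_j$ and all letters of the block are noiseless.* Then $Z_s=\zeta(x_s)$ with certainty for all $s$ in the block, and by (H1), $x_s=a$ if and only if $Z_s=\zeta(a)$. So for each prefix $v$ the path in the block is determined, and the sum of $\Lambda(x_s,D_s)-\bar\Lambda_s(x_s,z^s)$ over the block splits, according to $a\in\mathcal A_0$, into sums as in (4). Since (4) holds for every value of the seed, it holds for $w_v$. The sum is at most $\lambda|\mathcal A_0||\hat{\mathcal A}|^2$ for each $v$, hence also on average over $v$. There are at most $J$ such blocks.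

Altogether
$$n\big(EL^n_D-EL^n_R\big)\le\lambda\Big(\frac{\pi^2}6+JK_J+J|\mathcal A_0||\hat{\mathcal A}|^2\Big).$$
Here $J\le1+\sqrt{2n}\le3\sqrt n$ and $T_J=\frac{J(J+1)}2\le\frac{3\sqrt n\cdot4\sqrt n}2=6n$, so $K_J\le1+\dfrac{5\ln(6n)+\ln(1+\ln|\mathcal A|)}{\ln(1/\rho)}$. The right side is at most $C\sqrt n\,(1+\ln n)$ with $C$ depending only on $\Pi,\lambda,|\mathcal A|,|\hat{\mathcal A}|$. Division by $n$ gives the bound in (a).

**Step 7: reference classes.** This step derives the last sentence of (a). Let $\mathcal G$ be any reference class. If a randomized $R$ successfully competes with $\mathcal G$, then for the $D$ just built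
$$\max_{x^n}\Big[EL^n_D-\inf_{\mathcal G}EL^n_{\hat{\mathbf X}'}\Big]\le\max_{x^n}\Big[EL^n_R-\inf_{\mathcal G}EL^n_{\hat{\mathbf X}'}\Big]+\frac{C(1+\ln n)}{\sqrt n},$$
and the $\limsup$ of the right side is at most $0$. Conversely, a deterministic filter is a special case of a randomized one. This proves (a), and with Lemma 1 all of Theorem 2. $\blacksquare$
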